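# Pebbling formulas need more clauses than their graphs need pebbles

## Clauses on a blackboard as pebbles on a graph

Take a directed acyclic graph with one sink, and write down a formula which says: the sources are true, truth propagates from predecessors to successors, and the sink is false. This is contradictory. To refute it in resolution we keep a set of clauses on a blackboard; we may write down axioms, erase clauses, and infer new clauses from those that are visible. How many clauses must be visible at once?

There is a natural guess. A clause saying "$v$ is true" looks like a black pebble on $v$. A clause saying "if $u$ and $w$ are true then $v$ is true" looks like a black pebble on $v$ obtained under the assumption of two white pebbles on $u$ and $w$. So a refutation should be a black-white pebbling in disguise, and its space should be at least a constant times the black-white pebbling price of the graph. We first make the guess precise, then test it.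

Throughout, $G=(V,E)$ is a DAG with a unique target (sink) $z$ in which every vertex has indegree $0$ or $2$. Vertices of indegree $0$ are sources, and $pred(v)$ is the set of predecessors of $v$. For $d\ge 1$ put $[d]=\{1,\dots,d\}$. Clauses are sets of literals, and $0$ is the empty clause.

**Definition 1 (pebbling contradiction).** $Peb_G^d$ is the CNF over the variables $x(v)_1,\dots,x(v)_d$, $v\in V$, with the clauses

- $x(s)_1\vee\dots\vee x(s)_d$ for every source $s$;
- $\neg x(u)_i\vee\neg x(w)_j\vee x(v)_1\vee\dots\vee x(v)_d$ for every non-source $v$ with predecessors $u,w$ and all $i,j\in[d]$;
- $\neg x(z)_i$ for all $i\in[d]$.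

Write $K_v=x(v)_1\vee\dots\vee x(v)_d$; read it as "$v$ is true". The formula is unsatisfiable: in topological order, a satisfying assignment would have to satisfy every $K_v$, hence $K_z$, contradicting the last group of clauses.

**Definition 2 (space).** A resolution refutation of a CNF $F$ is a sequence of sets of clauses $\mathbb C_0=\emptyset,\mathbb C_1,\dots,\mathbb C_\tau$ with $0\in\mathbb C_\tau$, where each step is an axiom download (add a clause of $F$), an erasure (remove one clause), or an inference (add a clause obtained by resolution or weakening from clauses present). Its space is $\max_t|\mathbb C_t|$, and $Sp(F\vdash 0)$ is the minimum space of a refutation.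

To cover all versions of the inference rules at once, we let an inference add any clause $C$ with $C\supseteq C_1$ (weakening) or
$$C\supseteq (C_1\setminus\{x\})\cup(C_2\setminus\{\neg x\}),\qquad x\in C_1,\ \neg x\in C_2,$$
where $C_1,C_2$ are present. Lower bounds for this generous system hold for stricter ones; the upper bounds below use only plain resolution.

**Definition 3 (black-white pebbling).** A black-white pebbling of $G$ is a sequence of pairs $P_t=(B_t,W_t)$ of disjoint subsets of $V$ from $(\emptyset,\emptyset)$ to $(\{z\},\emptyset)$. Each step does one of the following:

- place a black pebble on $v$, if all predecessors of $v$ carry pebbles (of either color);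
- remove a black pebble;
- place a white pebble on any vertex;
- remove a white pebble from $v$, if all predecessors of $v$ carry pebbles.

At sources the conditions are void. The cost is $\max_t|B_t\cup W_t|$, and $BW\text{-}Peb(G)$ is the minimum cost. A white pebble is a promise to be redeemed later: one may put it down freely, but removing it costs what placing a black one would.

The guess, then, is $Sp(Peb_G^d\vdash 0)\ge c_d\cdot BW\text{-}Peb(G)$ with a constant $c_d>0$. For $d>1$ this is Conjecture 3 of "Narrow Proofs May Be Spacious: Separating Space and Width in Resolution".

## One vertex, three vertices, and the case $d=1$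

**One vertex.** If $G$ is the single vertex $z$, then $BW\text{-}Peb(G)=1$. For any $d$ we refute by resolving $K_z$ with $\neg x(z)_1$, then the result with $\neg x(z)_2$, and so on, keeping only the last resolvent; three clauses suffice. Three are also necessary, for any formula not containing $0$: when $0$ first appears it is not a weakening of a clause present before, so it comes from resolving $\{x\}$ and $\{\neg x\}$, and these two clauses and $0$ are then all present. The guess survives.

**Three vertices.** Let $\Lambda$ have sources $u,w$ and sink $z$ with $pred(z)=\{u,w\}$. Some step places a black pebble on $z$, and after it $u,w,z$ all carry pebbles. So $BW\text{-}Peb(\Lambda)=3$.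

For $d=1$, write $v$ for $x(v)_1$ and work from the top: resolve $\neg z$ with $\neg u\vee\neg w\vee z$ to get $\neg u\vee\neg w$, then with $u$ to get $\neg w$, then with $w$ to get $0$. At each moment we hold the current clause, one axiom, and their resolvent: space $3$.

For $d=2$, this trick meets resistance. Abbreviate $x(v)_i$ by $v_i$. From the top we can derive any one of the four clauses $\neg u_i\vee\neg w_j$, but to eliminate $u$ using $u_1\vee u_2$ we need two of them, for $i=1$ and $i=2$. Here is a refutation in space $4$, with $Z=z_1\vee z_2$ and $A_{ij}=\neg u_i\vee\neg w_j\vee Z$.

1. Download $K_w=w_1\vee w_2$ and $A_{11}$; infer $B_1=\neg u_1\vee w_2\vee Z$; erase $K_w,A_{11}$; download $A_{12}$; infer $M_1=\neg u_1\vee Z$; erase $A_{12},B_1$.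
2. Download $K_u=u_1\vee u_2$; infer $L_1=u_2\vee Z$; erase $K_u,M_1$.
3. Download $K_w$ and $A_{21}$; infer $B_2=\neg u_2\vee w_2\vee Z$; erase $K_w,A_{21}$; download $A_{22}$; infer $M_2=\neg u_2\vee Z$; erase $A_{22},B_2$. Infer $K_z=Z$ from $L_1,M_2$; erase $L_1,M_2$.
4. Download $\neg z_1$; infer $z_2$; erase $Z,\neg z_1$; download $\neg z_2$; infer $0$.

The maximum $4$ is attained in stage 3, with $L_1,K_w,A_{21},B_2$ on the board. The theorem below will show that $4$ is optimal here.

**The case $d=1$ on all graphs.** The top-down trick works everywhere: $Sp(Peb_G^1\vdash 0)\le 3$. Start with $\neg x(z)$, and repeatedly resolve the current all-negative clause, on its topologically last vertex $v$, with the axiom for $v$, keeping only the resolvent. Each step replaces $v$ by its predecessors, so the topologically last vertex moves strictly down, and the process ends with $0$. On the other hand $BW\text{-}Peb$ is unbounded. The pyramid of height $h$ has vertices $(i,j)$ with $0\le i\le h$, $0\le j\le h-i$, where $(i,j)$ with $i\ge1$ has predecessors $(i-1,j)$ and $(i-1,j+1)$. Its black-white pebbling price is $\Omega(h)$, by M. M. Klawe, *A tight bound for black and white pebbles on the pyramid*, J. ACM 32 (1985). So the guess is false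 for $d=1$. For every $d\ge 2$ it is true, with constant $1$.

**Theorem 1.** Let $d\ge2$ and let $G$ be a DAG with unique target $z$ and all indegrees $0$ or $2$. Then
$$Sp(Peb_G^d\vdash0)\ \ge\ BW\text{-}Peb(G)+1. \tag{1}$$
Moreover, from a refutation of $Peb_G^d$ with $\tau$ steps and space $s$ one obtains a black-white pebbling of $G$ with at most $6\tau$ moves and cost at most $s-1$.

So Conjecture 3 holds with $c_d=1$ for every $d>1$. For $\Lambda$ and $d=2$, inequality (1) reads $Sp\ge4$, and the refutation above attains it.

## Why one clause may mention many vertices

The sensible first attempt is to read the pebbles off the clauses: forget the indices, so that $x(v)_i$ becomes $v$, and pebble all vertices that occur. Call this projection $\pi$. If $C\supseteq(C_1\setminus\{x\})\cup(C_2\setminus\{\neg x\})$ with $x=x(v)_i$, then $\pi(C)\supseteq(\pi(C_1)\setminus\{v\})\cup(\pi(C_2)\setminus\{\neg v\})$, because only literals over $v$ can be lost on the right. Axioms of $Peb_G^d$ project to axioms of $Peb_G^1$. So $\pi$ turns a refutation of $Peb_G^d$ into a refutation of $Peb_G^1$ in no more space. But we have just seen that $Peb_G^1$ has refutations in space $3$, so clause counting gives nothing.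

What fails is the inequality "number of vertices mentioned $\le$ constant times number of clauses". One clause can carry many vertices, for $d=2$ as well: resolving $\neg u_1\vee\neg w_1\vee K_z$ with $\neg a_1\vee\neg b_1\vee K_u$ on $u_1$ gives $\neg a_1\vee\neg b_1\vee u_2\vee\neg w_1\vee K_z$, a single clause over five vertices, and one can continue downward.

Nor does it help to pick, once and for all, a value $\rho(v)\in[d]$ for every vertex and set $x(v)_j=0$ for $j\ne\rho(v)$. The restricted formula is $Peb_G^1$ again.

What the restriction does suggest is to let it *change with time*. Say that $q$ is *frozen* to $\rho(q)$ when we decide to look only at assignments with $x(q)_j=0$ for all $j\ne\rho(q)$. For $d\ge2$, the clause $\neg u_1\vee\neg w_1\vee K_z$ becomes satisfied, hence worthless, as soon as $u$ is frozen to $2$. So we need not pay for all three of its vertices: freezing one vertex kills the clause, and we pay for that vertex only. We maintain the following.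

- A clause that is not killed carries one implication $S\to b$ between vertices, and all of $S$ is frozen.
- Every frozen vertex is charged to its own clause. Hence the implications together mention at most as many vertices as there are clauses.
- A vertex is unfrozen only when no clause on the board needs it. So a killed clause, which carries no implication, never comes back to life.

For $d=1$ no clause can be killed this way: there is no second value to freeze to. We now set up the implications.

## Rules, lifts, and Horn derivations

Let $\bot\notin V$ be a new symbol. A *rule* is a pair $(S\to b)$ with $S\subseteq V$ (the body) and $b\in V\cup\{\bot\}$ (the head). Let $K_\bot$ be the empty clause.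

**Definition 4 (lift).** Let $F$ be a set of rules such that $b\notin S$ in every rule and $(\emptyset\to\bot)\notin F$. Its lift $F^d$ is the CNF of all clauses
$$\bigvee_{u\in S}\neg x(u)_{i(u)}\ \vee\ K_b,\qquad (S\to b)\in F,\quad i:S\to[d].$$

With $F_G=\{(pred(v)\to v):v\in V\}\cup\{(\{z\}\to\bot)\}$ we have $Peb_G^d=F_G^d$. For instance $F_\Lambda$ consists of $(\emptyset\to u)$, $(\emptyset\to w)$, $(\{u,w\}\to z)$, $(\{z\}\to\bot)$.

**Definition 5 (Horn derivation).** A Horn derivation from $F$ is a sequence of finite sets of rules $T_0=\emptyset,T_1,\dots,T_r$, where each step is one of

- axiom: add a rule of $F$;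
- cut: add $(S_1\cup(S_2\setminus\{v\})\to b)$, where $(S_1\to v),(S_2\to b)\in T_{i-1}$, $v\in V$ and $v\in S_2$;
- deletion: delete some rules;
- no change.

$Var(T)\subseteq V\cup\{\bot\}$ is the set of all elements occurring in rules of $T$; here $\bot$ counts as an element.

Example from $F_\Lambda$: add $(\emptyset\to u)$, $(\emptyset\to w)$, $(\{u,w\}\to z)$; cut to $(\{w\}\to z)$ and then to $(\emptyset\to z)$; delete all other rules; add $(\{z\}\to\bot)$; cut to $(\emptyset\to\bot)$. The sizes $|Var(T_i)|$ go up to $3$, for $\{u,w,z\}$, and end with $\{z,\bot\}$. Note that a cut introduces no new element: everything in its conclusion occurs in a premise.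

The cost measure is now the number of *elements*, not the number of rules. The proof has two halves: a refutation of $F^d$ in space $s$ gives a Horn derivation with $|Var|\le s-1$ (Lemma 2), and a Horn derivation from $F_G$ with $|Var|\le m$ gives a pebbling of cost at most $m$ (Lemma 3).

## From refutations of $F^d$ to Horn derivations with few elements

For a clause $C$ let $Neg(C)=\{v\in V:\neg x(v)_i\in C\text{ for some }i\}$. A clause is *tautological* if it contains some $y$ and $\neg y$.

**Lemma 2.** Let $d\ge2$. From a refutation of $F^d$ in space $s$ one obtains a Horn derivation from $F$ whose last set contains $(\emptyset\to\bot)$, with $|Var(T_i)|\le s-1$ for all $i$, and with at most as many axiom steps as the refutation has downloads.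

**Step 1: leaving room after every download.** This step is for the "$-1$" in the bound. Cut the refutation off when $0$ first appears and remove steps that change nothing. Whenever a download of $A$ is immediately followed by an erasure of $C'$, do the following. If $C'=A$, delete both steps. If $C'\ne A$, swap them: first erase $C'$, then download $A$. The swap is legal, since $C'$ was present before the download, and neither step becomes trivial. The configuration after the pair is unchanged, and the one between the two steps of a swapped pair becomes smaller. So other steps stay valid, and neither space nor the number of steps or downloads increases. The process terminates: deleting a pair lowers the number of steps, and a swap keeps the number of steps and lowers by one the number of pairs consisting of a download and a later erasure (which the deletions do not raise).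

Afterwards no download is immediately followed by an erasure. The last step adds $0$; since $0\notin F^d$ (here $(\emptyset\to\bot)\notin F$ is used), it is an inference. So every download is followed by a download or an inference, which adds a new clause, and therefore
$$|\mathbb C_t|\le s-1\quad\text{whenever }\mathbb C_t\text{ results from a download.}\tag{2}$$

**Step 2: states.** This step makes the bookkeeping of frozen vertices precise. A *state* for a configuration $\mathbb C$ consists of a function $\rho:Q\to[d]$ with $Q\subseteq V$ (the frozen vertices), together with certificates as follows.

A non-tautological $C\in\mathbb C$ is *dead* if it contains some $\neg x(q)_i$ with $q\in Q$ and $\rho(q)\ne i$; we say that $q$ *kills* $C$. A non-tautological clause that is not dead is *live*. Tautological clauses are neither. Each live $C$ has a certificate $H_C=(S_C\to b_C)$ with $S_C\subseteq Neg(C)$ such that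

- (full) $b_C=\bot$, or $b_C\in V$ and all of $x(b_C)_1,\dots,x(b_C)_d$ are in $C$; or
- (half) $b_C\in Q$ and $x(b_C)_{\rho(b_C)}\in C$.

A certificate satisfying both conditions is called full. The meaning of (half): while $b$ is frozen, $x(b)_{\rho(b)}$ is the only literal of $K_b$ that can be true, so having this one literal is as good as having $K_b$. Thus $H_C$ says that, in the frozen world, $C$ is a weakening of a clause that lifts the rule $H_C$.

Let $T=\{H_C:C\text{ live}\}$. The state is *normal* if for each dead $C$ there is a chosen vertex $\kappa(C)\in Q$ killing $C$ such that

- (i) $Q=\{\kappa(C):C\text{ dead}\}\cup\{b_C:C\text{ live},\ H_C\text{ half}\}$, and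
- (ii) $S_C\subseteq Q$ for every live $C$.

In a normal state the bodies are free of charge: by (ii) they lie in $Q$, and by (i) the members of $Q$ are charged to clauses. So $Var(T)\subseteq\{\kappa(C):C\text{ dead}\}\cup\{b_C:C\text{ live}\}$, one element per clause, and
$$|Var(T)|\le|\mathbb C|.\tag{3}$$

**Step 3: normalization.** This step shows that any state can be made normal while $T$ only loses rules. It is the only place where $d\ge2$ is used.

(a) For each dead $C$ choose $\kappa(C)\in Q$ killing it, and restrict $\rho$ to $\{\kappa(C):C\text{ dead}\}\cup\{b_C:C\text{ live},\ H_C\text{ half}\}$. Dead clauses remain dead, because $\kappa(C)$ stays frozen with the same value. Live clauses remain live, because fewer vertices are frozen. Full certificates are unaffected, and half ones stay valid because their heads stay frozen. Now (i) holds.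

(b) If (ii) fails, some live $C$ has a $w\in S_C\setminus Q$. As $w\in Neg(C)$, there is $i$ with $\neg x(w)_i\in C$. Put $w$ into $Q$ with $\rho(w)=j$ for some $j\ne i$, which exists since $d\ge2$. Now $C$ is dead. Other live clauses may die too; discard the certificates of all newly dead clauses. Every other certificate stays valid, and every dead clause stays dead, since the values of $\rho$ on the previous $Q$ are unchanged. Go back to (a).

Each passage through (b) lowers the number of live clauses, so the procedure stops, right after an (a) at which (ii) holds as well. The state is then normal.

**Step 4: simulating erasures and downloads.** Start with the empty normal state for $\mathbb C_0=\emptyset$, with $T=\emptyset$. Suppose we have a normal state for $\mathbb C_t$, with rule set $T_t$ and $|Var(T_t)|\le s-1$. (We index the rule sets by the time of the refutation; the Horn derivation passes through them with some steps in between.)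

*Erasure.* If the erased clause was live, drop its certificate. Normalize. Then $T_{t+1}\subseteq T_t$, which is a deletion.

*Download* of $A$, coming from the rule $(S\to b)\in F$. As $b\notin S$, the clause $A$ is not tautological. If $A$ is not dead under the current $\rho$, give it the certificate $(S\to b)$; this is full, and $Neg(A)=S$. Normalize. Then $T_{t+1}\subseteq T_t\cup\{(S\to b)\}$. In the Horn derivation, first delete rules to reach $T_t\cap T_{t+1}$, then, if necessary, add $(S\to b)$ by one axiom step. By (3) and (2), $|Var(T_{t+1})|\le|\mathbb C_{t+1}|\le s-1$, and the intermediate set has no more elements than that.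

**Step 5: simulating inferences.** The aim is to find, for the inferred clause $C$, a certificate that is already in $T_t$ or arises by one cut from $T_t$. Keep $\rho$. If $C$ is tautological or dead, no certificate is needed. Suppose $C$ is neither.

*Weakening*, $C\supseteq C_1$. Then $C_1$ is neither tautological nor dead, hence live. Put $H_C=H_{C_1}$; this is valid since $Neg(C_1)\subseteq Neg(C)$ and all literals of $C_1$ are in $C$.

*Resolution*, $C\supseteq(C_1\setminus\{x\})\cup(C_2\setminus\{\neg x\})$ with $x=x(v)_i\in C_1$ and $\neg x\in C_2$.

Suppose first that $C_1$ is tautological. Since $C_1\setminus\{x\}\subseteq C$ and $C$ is not tautological, the complementary pair in $C_1$ must be $x,\neg x$. So $\neg x\in C$, hence $C_2\subseteq C$, and we are in the weakening case. Symmetrically, if $C_2$ is tautological then $x\in C$, so $C_1\subseteq C$, and again we are in the weakening case.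

Now let $C_1,C_2$ be non-tautological. All negative literals of $C_1$ lie in $C$, so $C_1$ is not dead, hence live, and $S_{C_1}\subseteq Neg(C_1)\subseteq Neg(C)$. Write $H_{C_1}=(S_1\to b_1)$. There are three cases.

*Case $b_1\ne v$.* Put $H_C=H_{C_1}$. The positive literals witnessing $b_1$ (none if $b_1=\bot$) belong to $b_1$, so they differ from $x$ and lie in $C$.

*Case $b_1=v$ and $C_2$ is dead.* Since $C_2\setminus\{\neg x\}\subseteq C$ and $C$ is not dead, the only killing literal of $C_2$ is $\neg x(v)_i$. So $v\in Q$ and $\rho(v)\ne i$. Whether $H_{C_1}$ is full or half, $x(v)_{\rho(v)}\in C_1$. This literal differs from $x=x(v)_i$, so it lies in $C$. Put $H_C=(S_1\to v)=H_{C_1}$; it satisfies (half). This is the case for which half certificates were invented.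

*Case $b_1=v$ and $C_2$ is live*, $H_{C_2}=(S_2\to b_2)$. First, $b_2\ne v$. If $H_{C_2}$ were full with $b_2=v$, then $x\in C_2$, and $C_2$ would be tautological. If it were half with $b_2=v$, then $v\in Q$, and since $C_2\ni\neg x(v)_i$ is live, $\rho(v)=i$; so $x(v)_{\rho(v)}=x\in C_2$, and again $C_2$ would be tautological. Hence the literals witnessing $b_2$ are positive literals of $C_2$ and lie in $C$ (nothing is needed if $b_2=\bot$). Also $S_2\setminus\{v\}\subseteq Neg(C)$, since negative literals of vertices other than $v$ pass from $C_2$ to $C$. If $v\notin S_2$, put $H_C=H_{C_2}$. If $v\in S_2$, put
$$H_C=(S_1\cup(S_2\setminus\{v\})\to b_2),$$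
which is a cut of $H_{C_1}$ and $H_{C_2}$, both in $T_t$.

In all cases $Var(T_t\cup\{H_C\})=Var(T_t)$. In the Horn derivation add $H_C$ (by a cut, or with no change). Then normalize the state, and delete the rules that are lost. If $C$ was tautological or dead, just normalize and delete.

**Step 6: the bound and the end.** Elements enter $Var$ only at downloads, after which there are at most $s-1$ of them. As $|Var(\emptyset)|=0\le s-1$ at the start, $|Var|\le s-1$ throughout. Each download caused at most one axiom step. At the end $0\in\mathbb C_\tau$ is neither tautological nor dead, so it is live. Since $Neg(0)=\emptyset$, its certificate has empty body; since $0$ has no positive literals, its head is $\bot$. So $H_0=(\emptyset\to\bot)$ is in the last set. $\blacksquare$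

**The simulation on $\Lambda$ with $d=2$.** Run this on the space-$4$ refutation above, in which no download is followed by an erasure. The table shows selected moments after normalization; "$u\mapsto2$" means $\rho(u)=2$.

| clauses on the board | $\rho$ | status | rules $T$ |
|---|---|---|---|
| $K_w$ | none | full | $(\emptyset\to w)$ |
| $K_w,A_{11}$ | $u\mapsto2$ | $A_{11}$ dead | $(\emptyset\to w)$ |
| $M_1$ | $u\mapsto2$ | dead | none |
| $M_1,K_u$ | $u\mapsto2$ | $K_u$ full | $(\emptyset\to u)$ |
| $L_1$ | $u\mapsto2$ | half | $(\emptyset\to u)$ |
| $L_1,K_w,A_{21}$ | $u\mapsto2,\ w\mapsto2$ | $A_{21}$ dead | $(\emptyset\to u),(\emptyset\to w)$ |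
| $L_1,B_2$ | $u\mapsto2,\ w\mapsto2$ | both half | $(\emptyset\to u),(\emptyset\to w)$ |
| $L_1,B_2,A_{22}$ | $u\mapsto2,\ w\mapsto2$ | $A_{22}$ full | $(\emptyset\to u),(\emptyset\to w),(\{u,w\}\to z)$ |
| $L_1,M_2$ | $u\mapsto2$ | $M_2$ full | $(\emptyset\to u),(\{u\}\to z)$ |
| $K_z$ | none | full | $(\emptyset\to z)$ |
| $K_z,\neg z_1$ | $z\mapsto2$ | $\neg z_1$ dead | $(\emptyset\to z)$ |
| $z_2$ | $z\mapsto2$ | half | $(\emptyset\to z)$ |
| $z_2,\neg z_2$ | $z\mapsto2$ | $\neg z_2$ full | $(\emptyset\to z),(\{z\}\to\bot)$ |

When $A_{11}$ arrives, its body $\{u,w\}$ is not frozen, so normalization freezes one of the two; we chose $u$. Then every clause containing $\neg u_1$ is dead. The clause $L_1=u_2\vee Z$ comes from $K_u$ and the dead clause $M_1$, and gets the half certificate $(\emptyset\to u)$. The clause $A_{22}$ survives because $u$ and $w$ are frozen to $2$ anyway, on account of $L_1$ and $B_2$. The inferences of $M_2$, of $K_z$ and of $0$ are cuts. At most three elements occur at any time, as Lemma 2 promises for $s=4$.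

## From Horn derivations to black-white pebblings

**Lemma 3.** Let $T_0,\dots,T_r$ be a Horn derivation from $F_G$ with $(\emptyset\to\bot)\in T_r$ and $|Var(T_i)|\le m$ for all $i$. Then $BW\text{-}Peb(G)\le m$. If it has $N$ axiom steps, the pebbling has cost at most $m$ and at most $6N$ moves.

The plan is to put pebbles exactly on $Var(T_i)$: black on vertices whose axiom $(pred(v)\to v)$ has been used, and white on the others. There are two obstacles. First, $\bot$ is not a vertex. Second, rules may be deleted at will, while a white pebble may not. For example, let $u$ be a predecessor of $z$ that is not a source, and suppose the derivation adds $(pred(z)\to z)$ and at once deletes it: a white pebble was put on $u$, and nothing entitles us to remove it. The rule was useless, though, and the cure is to remove useless rules in advance.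

**Step 1: replacing $\bot$ by $z$.** This removes the first obstacle; the place of $\bot$ in the count pays for the pebble on $z$. Replace every head $\bot$ by $z$. No $|Var(T_i)|$ increases. The steps are now

- (A): add $(pred(v)\to v)$ for some $v\in V$;
- (Z): add $(\{z\}\to z)$, the image of $(\{z\}\to\bot)$;
- (R): cut;
- deletion, or no change.

Cuts remain cuts, since the vertex cut on is in $V$ and the two bodies are unchanged. If $(S\to\bot)$ and $(S\to z)$ have become equal, a deletion of one of them may become "no change" for that rule. Any step that adds a rule already present is from now on regarded as "no change", so (A), (Z), (R) always denote genuine additions. The last set contains $(\emptyset\to z)$; append a deletion, so that $T_r=\{(\emptyset\to z)\}$.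

**Step 2: grounded intervals.** This step identifies the useless rules. A *$v$-interval* is a maximal interval $I$ of indices with $v\in Var(T_i)$ for all $i\in I$. It is *grounded* if for some $i\in I$ step $i$ (leading from $T_{i-1}$ to $T_i$) is an (A)-step for $v$. As $T_0=\emptyset$, all intervals consist of indices $\ge1$.

**Claim.** If $I$ is an ungrounded $v$-interval and $i\in I$, then every rule of $T_i$ mentioning $v$ has $v$ in its body.

*Proof.* Only rules with head $v$ need an argument. We use induction on $i\in I$. Let $(S\to v)\in T_i$. If it is also in $T_{i-1}$, then $v\in Var(T_{i-1})$, so $i-1\in I$ and induction applies. Otherwise it was added at step $i$. It was not added by (A), since $I$ is ungrounded and an (A)-step producing head $v$ is one for $v$. If it was added by (Z), then $v=z\in\{z\}=S$. Suppose it was added by (R) from $(S_1\to w),(S_2\to v)\in T_{i-1}$ with $w\in S_2$, so $S=S_1\cup(S_2\setminus\{w\})$. Then $i-1\in I$, so $v\in S_2$ by induction. If $w\ne v$, then $v\in S_2\setminus\{w\}\subseteq S$. If $w=v$, then induction applied to $(S_1\to v)\in T_{i-1}$ gives $v\in S_1\subseteq S$. $\square$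

In words: without its axiom, $v$ can only be concluded from itself.

**Step 3: cleaning.** The purpose is to make every interval grounded. Let $I$ be an ungrounded $v$-interval. Put $T'_i=T_i$ for $i\notin I$, and for $i\in I$ let $T'_i$ be $T_i$ minus all rules mentioning $v$. We check that this is again a sequence of the same kind.

*Deletions and additions.* A rule that mentions $v$ and lies in both $T_{i-1}$ and $T_i$ puts $i-1$ and $i$ into the same $v$-interval, so it is removed from both sets or from neither. The same holds trivially for rules not mentioning $v$. Hence if $T_i\subseteq T_{i-1}$ then $T'_i\subseteq T'_{i-1}$. And if $T_i=T_{i-1}\cup\{h\}$ with $h\notin T_{i-1}$, then $T'_i\setminus\{h\}=T'_{i-1}$, so the new step either adds $h$ or changes nothing. In particular (A)- and (Z)-steps stay such steps or become "no change".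

*Cuts keep their premises.* Suppose $h\in T'_i$ was added at step $i$ by (R) from $h_1=(S_1\to w)$ and $h_2=(S_2\to b)$, and suppose one of these premises was removed from $T_{i-1}$. Then $i-1\in I$ and this premise mentions $v$, so by the Claim $v$ is in its body. If $v\in S_1$, then $v$ is in the body $S_1\cup(S_2\setminus\{w\})$ of $h$. If $v\in S_2$ and $w\ne v$, the same holds. If $v\in S_2$ and $w=v$, then $h_1=(S_1\to v)$ mentions $v$, so $v\in S_1$ by the Claim, and again $v$ is in the body of $h$. So $v\in Var(T_i)$, and $i\in I$ because $i-1\in I$. But then $h$, which mentions $v$, was removed from $T_i$: a contradiction.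

*The last set is unchanged.* If $r\in I$, then $v\in Var(T_r)=\{z\}$, so $v=z$, and the Claim for $(\emptyset\to z)$ would give $z\in\emptyset$. So $r\notin I$.

Cleaning does not enlarge any $Var(T_i)$, and it adds no (A)- or (Z)-steps. It strictly decreases $\sum_i|T_i|$, since each $T_i$ with $i\in I$ contained a rule mentioning $v$. It may split intervals of other vertices and so create new ungrounded intervals; but because the sum decreases, repeating the operation ends with a sequence in which every interval of every vertex is grounded.

**Step 4: reading off the pebbling.** At time $i$ put pebbles exactly on $Var(T_i)$. The pebble on $v$ is black if an (A)-step for $v$ has already occurred in the current $v$-interval (up to and including step $i$), and white otherwise. We realize each step by legal moves, using at no moment more than $\max(|Var(T_{i-1})|,|Var(T_i)|)$ pebbles.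

- (R) and no change: $Var$ does not change, and neither do the colors.
- (Z): if $z\notin Var(T_{i-1})$, place a white pebble on $z$; otherwise do nothing.
- (A) for $v$: place white pebbles on the predecessors of $v$ not in $Var(T_{i-1})$; their intervals start now, without an (A)-step of their own. Now all predecessors of $v$ carry pebbles. If $v$ is empty, place a black pebble on it. If $v$ is white, remove the white pebble and place a black one; both moves are legal. If $v$ is black, do nothing. All pebbles stay within $Var(T_i)$.
- Deletion: each vertex $v$ that leaves $Var$ ends its $v$-interval. This interval is grounded, so the pebble is black and may be removed.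

We start with $(\emptyset,\emptyset)$. At the end $Var(T_r)=\{z\}$, and the last $z$-interval is grounded, so the final position is $(\{z\},\emptyset)$. The cost is at most $m$. There are at most $3$ placements per (A)-step (two predecessors and $v$) and at most $1$ per (Z)-step, hence at most $3N$ in all. There are at most as many removals as placements. So there are at most $6N$ moves. $\blacksquare$

White pebbles do arise. From $F_\Lambda$, start with the axioms $(\{z\}\to\bot)$ and $(\{u,w\}\to z)$. After replacing $\bot$, the (Z)-step puts a white pebble on $z$. The (A)-step for $z$ puts white pebbles on $u$ and $w$ and turns the pebble on $z$ black. The later (A)-steps for $u$ and $w$ turn those pebbles black, and cuts lead to $(\emptyset\to z)$. Before the replacement $Var=\{u,w,z,\bot\}$ has four elements; after it, three pebbles are in use.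

## Proof of Theorem 1

Let $d\ge2$ and take a refutation of $Peb_G^d=F_G^d$ in space $s$ with $\tau$ steps. Lemma 2 with $F=F_G$ gives a Horn derivation from $F_G$ ending with a set that contains $(\emptyset\to\bot)$, with $|Var|\le s-1$ and $N\le\tau$ axiom steps. Lemma 3 with $m=s-1$ turns it into a black-white pebbling of cost at most $s-1$ with at most $6\tau$ moves. With $s=Sp(Peb_G^d\vdash0)$ we get $BW\text{-}Peb(G)\le Sp(Peb_G^d\vdash0)-1$, which is (1). $\blacksquare$

## Trade-offs, larger indegrees, and Horn formulas

**Trade-offs.** By the second part of Theorem 1, time–space trade-off lower bounds for black-white pebblings of $G$ transfer to $Peb_G^d$ for $d\ge2$, time up to a factor $6$ and space up to an additive $1$. Explicitly, if every black-white pebbling of cost at most $p$ has at least $t$ moves, then every refutation of $Peb_G^d$ in space at most $p+1$ has at least $t/6$ steps.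

**Arbitrary indegree.** Neither lemma used indegree $2$, except in the move count. So for any DAG with a unique sink, with $Peb_G^d:=F_G^d$ and $d\ge2$, we get $Sp(Peb_G^d\vdash0)\ge BW\text{-}Peb(G)+1$. If the indegrees are at most $\ell$, with $\ell\ge1$, each (A)-step causes at most $\ell+1$ placements, so the pebbling has at most $2(\ell+1)\tau$ moves.

**Horn formulas.** Let $F$ be an unsatisfiable Horn CNF not containing the empty clause or tautologies, and read its clauses as rules. Let $VarSp(F)$ be the minimum, over resolution refutations of $F$, of the maximum number of variables mentioned in a configuration. Then for all $d\ge2$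
$$Sp(F^d\vdash0)\ \ge\ VarSp(F)+1.\tag{4}$$
First, $F^d$ is unsatisfiable: from a satisfying assignment, make $v$ true exactly when some $x(v)_i$ is true; if all of $S$ is true for a rule $(S\to b)$, pick $i(u)$ with $x(u)_{i(u)}$ true for $u\in S$, and the corresponding clause forces $K_b$; so $F$ would be satisfied. Second, a Horn derivation from $F$ ending with $(\emptyset\to\bot)$ is a resolution refutation of $F$. Indeed consider a cut of $(S_1\to v)$ and $(S_2\to b)$. If $v\notin S_1$, its conclusion is the resolvent on $v$. If $v\in S_1$, its body is $S_1\cup S_2$, and it is a weakening of $(S_2\to b)$. So Lemma 2 gives a refutation of $F$ that mentions at most $Sp(F^d\vdash0)-1$ variables at a time, which is (4).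

## An upper bound from black pebblings, and the role of $d>1$

Let $G$ again have indegrees $0$ or $2$, and let $Peb(G)$ be the minimum cost of a pebbling that uses no white pebbles.

**Proposition 4.** For all $d\ge1$, $Sp(Peb_G^d\vdash0)\le Peb(G)+3$.

*Proof.* Follow an optimal black pebbling, keeping between its moves exactly the clauses $K_v$ of the pebbled vertices $v$. Removals are erasures, and placements on sources are downloads. Suppose $v$ is placed with its predecessors $u,w$ pebbled; before this move there are at most $Peb(G)-1$ pebbles. Let $A_{ij}=\neg x(u)_i\vee\neg x(w)_j\vee K_v$. For $i=1,\dots,d$ in turn do two things.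

First derive $M_i=\neg x(u)_i\vee K_v$: resolve $K_w$ with $A_{i1}$ on $x(w)_1$, then the result with $A_{i2}$ on $x(w)_2$, and so on up to $A_{id}$, erasing each axiom and each old intermediate clause after use. This needs at most $3$ extra clauses: an axiom, the old intermediate clause, and the new one.

Then resolve $M_i$ on $x(u)_i$ with $L_{i-1}=x(u)_i\vee\dots\vee x(u)_d\vee K_v$ (for $i=1$, with $K_u$) to get $L_i$, and erase $M_i$ and, for $i\ge2$, also $L_{i-1}$.

Including the stored clause $L_{i-1}$, at most $4$ extra clauses are used at any time, and finally $L_d=K_v$. So the space is at most $Peb(G)-1+4$. At the end keep only $K_z$ and resolve it successively with $\neg x(z)_1,\dots,\neg x(z)_d$; three clauses suffice. $\square$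

Hence for all $d\ge2$
$$BW\text{-}Peb(G)+1\ \le\ Sp(Peb_G^d\vdash0)\ \le\ Peb(G)+3,\tag{5}$$
and $Sp(Peb_G^d\vdash0)=\Theta(BW\text{-}Peb(G))$ for every family of graphs with $Peb(G)=O(BW\text{-}Peb(G))$. No optimality of the additive constants in (5) is claimed in general.

For $d=1$ we saw that $Sp(Peb_G^1\vdash0)\le3$, while $BW\text{-}Peb$ is unbounded on pyramids by Klawe's theorem. So the bound $Sp(Peb_G^d\vdash0)=\Omega(BW\text{-}Peb(G))$ holds for all such DAGs if and only if $d\ge2$. In the proof, the hypothesis $d\ge2$ enters at one point only, the choice of a value $j\ne i$ in the normalization step of Lemma 2.
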